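# The sixth moment of a random Gram determinant

## 1. One column, and a two-by-two determinant

Let $X$ be a real random variable with $m_1=0$ and $m_2=1$, where $m_q=\mathbb E X^q$, and suppose $m_6<\infty$. Take $n$ independent copies $X_1,\dots,X_n$ and form the column $u=(X_1,\dots,X_n)^\top$. What is the sixth moment of its length? We expand
$$|u|^6=\Big(\sum_i X_i^2\Big)^3=\sum_i X_i^6+3\sum_{i\ne j}X_i^4X_j^2+\sum_{i,j,k\text{ distinct}}X_i^2X_j^2X_k^2 ,$$
so that
$$\mathbb E|u|^6=n\,m_6+3n(n-1)\,m_4+n(n-1)(n-2). \tag{1}$$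

Next take a $2\times 2$ matrix with four independent copies of $X$ as entries. By the binomial theorem and independence,
$$\mathbb E(X_{11}X_{22}-X_{12}X_{21})^6=\sum_{k=0}^6(-1)^k\binom6k m_{6-k}^2m_k^2=2m_6^2+30m_4^2-20m_3^4 . \tag{2}$$
The terms $k=1,5$ vanish because $m_1=0$; the terms $k=0,6$ give $2m_6^2$, the terms $k=2,4$ give $15\cdot2\,m_4^2$, and $k=3$ gives $-20m_3^4$.

These formulas show little structure in this form. A change of coordinates helps.

**Definition (cumulants of a centered variable).** For a centered variable with finite sixth moment put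
$$\kappa_2=m_2,\quad \kappa_3=m_3,\quad \kappa_4=m_4-3m_2^2,\quad \kappa_5=m_5-10m_2m_3,\quad \kappa_6=m_6-15m_4m_2-10m_3^2+30m_2^3 ,$$
and $\kappa_1=m_1=0$.

These are set up so that $m_r=\sum_\pi\prod_{B\in\pi}\kappa_{|B|}$, the sum running over all set partitions $\pi$ of an $r$-element set (the moment–cumulant formula). For $r=6$, only partitions without singletons count. There are $15$ of type $2{+}2{+}2$, $15$ of type $4{+}2$, $10$ of type $3{+}3$ and one of type $6$, so
$$m_6=15\kappa_2^3+15\kappa_4\kappa_2+10\kappa_3^2+\kappa_6 . \tag{3}$$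
Substituting $\kappa_4=m_4-3m_2^2$ and solving for $\kappa_6$ gives the formula in the definition. Two examples: for a standard Gaussian, $m_3=0$, $m_4=3$, $m_6=15$, so $\kappa_3=\kappa_4=0$ and $\kappa_6=15-45+30=0$. For a fair sign $\pm1$, $\kappa_3=0$, $\kappa_4=1-3=-2$ and $\kappa_6=1-15+30=16$.

Now let $m_2=1$ again and insert $m_4=\kappa_4+3$, $m_6=\kappa_6+15\kappa_4+10\kappa_3^2+15$ into (1). The constant terms add up to $15+9(n-1)+(n-1)(n-2)=n^2+6n+8$, and we obtain
$$\tfrac1n\,\mathbb E|u|^6=\kappa_6+10\kappa_3^2+\big(15+3(n-1)\big)\kappa_4+(n+2)(n+4). \tag{4}$$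
The same substitution in (2), divided by $4$, expands $\tfrac12(\kappa_6+15\kappa_4+10\kappa_3^2+15)^2+\tfrac{15}2(\kappa_4+3)^2-5\kappa_3^4$ into
$$\tfrac12\kappa_6^2+45\kappa_3^4+120\kappa_4^2+10\kappa_3^2\kappa_6+15\kappa_4\kappa_6+150\kappa_3^2\kappa_4+15\kappa_6+150\kappa_3^2+270\kappa_4+180 . \tag{5}$$
As a check, for fair signs (5) is $128+480-480+240-540+180=8$. Indeed the $2\times2$ sign determinant is $0$ or $\pm2$, and is nonzero with probability $\frac12$, so its sixth moment is $32=4\cdot 8$.

Now a pattern is visible. The part of (5) that is quadratic in $\kappa_6,\kappa_3^2,\kappa_4$ is exactly the coefficient of $t^2$ in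
$$e^{\kappa_6t}\,(1+\kappa_3^2t)^{10}\,(1-\kappa_4t)^{-15},$$
since $45=\binom{10}2$ and $120=\binom{16}{2}$. Here $10$ is the number of ways to split a six-element set into two triples, and $15$ is the number of its pairs. The constant term $4\cdot180=720$ is the Gaussian value. Does this structure persist for all sizes of matrix, including rectangular ones, and what exactly are the lower-order terms?

## 2. The generating function of the Gram moments

Let $X_{ij}$ ($i,j\ge1$) be i.i.d. real random variables with moments $m_q$, finite for $q\le6$. For $0\le p\le n$ let $U=(X_{ij})_{n\times p}$ and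
$$f_k(n,p)=\mathbb E\big(\det U^\top U\big)^{k/2},\qquad f_k(n,0)=1 .$$
The Gram determinant $\det U^\top U$ is the squared $p$-dimensional volume spanned by the columns. For $p=1$ it is $|u|^2$, so (1) is $f_6(n,1)$. For $p=n$ and even $k$ it gives $f_k(n,n)=\mathbb E(\det A)^k$ with $A$ square, so (2) is $f_6(2,2)$. All these numbers are collected in the formal power series
$$F_k(t,\omega)=\sum_{n=0}^\infty\sum_{p=0}^n\frac{t^p\omega^{n-p}(n-p)!}{n!\,p!}\,f_k(n,p) .$$
For even $k$, putting $\omega=0$ keeps $p=n$ and leaves $F_k(t)=\sum_n\frac{t^n}{n!^2}\mathbb E(\det A)^k$.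

Let $m_1=0$ and $m_2=1$. Nyquist, Rice and Riordan (1954) have $F_4(t)=e^{t(m_4-3)}(1-t)^{-3}$, and Dembo (1989) has $F_4(t,\omega)=e^{t(m_4-3)}(1-t)^{-2}(1-\omega-t)^{-1}$. For the sixth moment of square matrices, Beck, Lv and Potechin (2022) have
$$F_6(t)=\frac{(1+m_3^2t)^{10}e^{t(m_6-15m_4-10m_3^2+30)}}{48(1+3t-m_4t)^{15}}\sum_{n=0}^\infty\frac{(1+n)(2+n)(4+n)!\,t^n}{(1+3t-m_4t)^{3n}} . \tag{6}$$
The presentation "Fourth moment of random determinants" contains, as a conjecture, a formula for the rectangular series $F_6(t,\omega)$. It is true: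

**Theorem 1.** If $m_1=0$, $m_2=1$, $m_6<\infty$, then as formal power series
$$F_6(t,\omega)=\frac{(1+m_3^2t)^{10}e^{t(m_6-15m_4-10m_3^2+30)}}{(1+3t-m_4t)^{15}}\sum_{n\ge0}\sum_{p=0}^n\frac{t^p\omega^{n-p}(n+2)!\,(n+4)!}{p!\,(n-p+2)!\,(n-p+4)!\,(1+3t-m_4t)^{3n}} .$$

The presentation displays an extra factor $48$ in the denominator of the prefactor. It is omitted here because the double sum is already normalized: its $n=p=0$ term equals $1$. With this normalization, $\omega=0$ gives (6), since $\frac{(n+2)!\,(n+4)!}{n!\,2!\,4!}=\frac{(n+1)(n+2)(n+4)!}{48}$. The proof below uses none of the three earlier formulas.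

We shall prove the theorem one coefficient at a time. Write $q=n-p$. Note that $1+3t-m_4t=1-\kappa_4t$ and that the exponent is $\kappa_6t$. In the double sum rename the summation index $p$ as $h$ and write its $n$ as $h+q$. The coefficient of $\omega^q$ on the right side, and then that of $t^p$, can be read off, so Theorem 1 says exactly that for all $p,q\ge0$ and $n=p+q$,
$$\frac{q!\,f_6(n,p)}{n!\,p!}=[t^p]\;e^{\kappa_6t}(1+m_3^2t)^{10}\sum_{h\ge0}\frac{t^h(h+q+2)!\,(h+q+4)!}{h!\,(q+2)!\,(q+4)!}(1-\kappa_4t)^{-15-3(h+q)} . \tag{7}$$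
For $p=1$ we have $q=n-1$, and the right side is $\kappa_6+10m_3^2+(15+3q)\kappa_4+(q+3)(q+5)$. This is (4).

## 3. Cross terms in Cauchy–Binet, and completion to a square matrix

A sensible first attempt is to reduce the rectangular case to the square one. By the Cauchy–Binet formula,
$$\det U^\top U=\sum_{I}\,(\det U_I)^2 ,$$
where $I$ runs over the $p$-element sets of rows and $U_I$ is the corresponding square submatrix. Cubing gives a sum over triples $(I,J,K)$. The triples with $I=J=K$ contribute sixth moments of square determinants. All other triples contribute $\mathbb E(\det U_I)^2(\det U_J)^2(\det U_K)^2$ with minors that may overlap, and the square sixth moments do not determine these. This already shows for $n=2$, $p=1$: the diagonal triples give $2m_6$, while $f_6(2,1)=2m_6+6m_4$, and $m_4$ is not a function of the $1\times1$ moment $m_6$. The reduction stops at the cross terms.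

What gets past this is to enlarge the matrix to a square one by random columns that average out in a known way. Write $G_N$ for an $N\times N$ matrix with independent standard Gaussian entries, and $c_N=\mathbb E(\det G_N)^6$, $c_0=1$.

**Lemma 2.** $c_N=\dfrac{N!\,(N+2)!\,(N+4)!}{48}$.

*Proof.* $|\det G_N|$ is the product over $k=1,\dots,N$ of the distances from column $k$ to the span of the columns before it. Those earlier columns are almost surely linearly independent. Given them, the distance is the length of the projection of a standard Gaussian vector onto a fixed subspace of dimension $j=N-k+1$. By rotation invariance it is the length of a standard Gaussian vector in $\mathbb R^j$, independent of the earlier columns. So $\mathbb E(\det G_N)^6$ is the product over $j=1,\dots,N$ of the sixth moments of these lengths. By (4) with all $\kappa$'s above order two equal to zero, the sixth moment for dimension $j$ is $j(j+2)(j+4)$. Finally $\prod_jj=N!$, $\prod_j(j+2)=(N+2)!/2$ and $\prod_j(j+4)=(N+4)!/24$. $\square$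

In particular $c_1=15$ and $c_2=720$, the constant found in Section 1.

**Lemma 3 (Gaussian completion).** Let $U$ be $n\times p$ with $0\le p\le n$ and independent entries with finite sixth moments. Let $q=n-p$, and let $G$ be an $n\times q$ standard Gaussian matrix independent of $U$. Then
$$\mathbb E\det[U|G]^6=c_q\,\mathbb E(\det U^\top U)^3 .$$

*Proof.* Each entry occurs with degree at most $1$ in $\det[U|G]$. In $\det U^\top U$, a sum of squares of minors, it occurs with degree at most $2$. So in both integrands each of the independent entries occurs with degree at most $6$, and the expectations are finite. Condition on $U$. If $\operatorname{rank}U<p$, both integrands vanish. Otherwise let $\Pi=U(U^\top U)^{-1}U^\top$ be the orthogonal projection onto the column space of $U$. The matrix $[U|G]^\top[U|G]$ has blocks $U^\top U$, $U^\top G$, $G^\top U$, $G^\top G$, and the Schur complement formula gives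
$$\det[U|G]^2=\det(U^\top U)\,\det\big(G^\top G-G^\top U(U^\top U)^{-1}U^\top G\big)=\det(U^\top U)\,\det\big(G^\top(I-\Pi)G\big).$$
Let $V$ be an $n\times q$ matrix whose columns form an orthonormal basis of the range of $I-\Pi$. Then $I-\Pi=VV^\top$, and $G^\top(I-\Pi)G=H^\top H$ with $H=V^\top G$. Given $U$, the matrix $H$ is a $q\times q$ standard Gaussian matrix. Hence $\mathbb E[\det[U|G]^6\mid U]=\det(U^\top U)^3\,\mathbb E(\det H)^6=c_q\det(U^\top U)^3$. Take expectations. $\square$

For $n=2$, $p=1$ this says $\mathbb E(u_1g_2-u_2g_1)^6=15\,\mathbb E|u|^6$. Given $u$, the form $u_1g_2-u_2g_1$ is Gaussian with variance $|u|^2$, so this is clear by hand.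

The matrix $[U|G]$ is square, but its columns have two different laws, while (6) is about i.i.d. entries. So (6) cannot be applied, and we need a way to compute the sixth moment of a square determinant one column at a time. The algebra in the next section does this.

## 4. Six anticommuting copies of the rows

Let $R$ be a commutative ring containing $\mathbb R$. (Theorem 1 needs only $R=\mathbb R$; a polynomial ring will be used at the end.)

**Definition (Grassmann algebra).** $\mathcal G_n$ is the $R$-algebra generated by the symbols $\xi_i^a$, with $1\le i\le n$ (the "rows") and $1\le a\le6$ (the "copies"), subject to the rules that any two generators anticommute and every generator has square zero. Its basis consists of the products of distinct generators, each taken in a fixed order.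

Homogeneous elements $x,y$ of degrees $r,s$ satisfy $xy=(-1)^{rs}yx$. So elements of even degree are central, and a homogeneous element of odd degree has square zero. The reason to use this algebra is the identity
$$\prod_{j=1}^n\Big(\sum_i v_{ij}\,\xi_i\Big)=\det(v_{ij})\;\xi_1\cdots\xi_n$$
for anticommuting $\xi_1,\dots,\xi_n$. For $n=2$ the product is $(v_{11}v_{22}-v_{21}v_{12})\xi_1\xi_2$; in general, multiplying out leaves one term per permutation, with its sign. A determinant becomes a product over columns. To get a sixth power we use six copies.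

For $B=\{b_1<\dots<b_r\}\subseteq[6]=\{1,\dots,6\}$ put $\xi_i^B=\xi_i^{b_1}\cdots\xi_i^{b_r}$, and let $\sigma_i=\xi_i^{[6]}$. Let $\langle\Phi\rangle_n$ be the coefficient of the top monomial $\sigma_1\cdots\sigma_n$ in $\Phi\in\mathcal G_n$; for $n=0$, $\mathcal G_0=R$ and $\langle\Phi\rangle_0=\Phi$. The $\sigma_i$ are even, so their order does not matter. For $v\in\mathbb R^n$ put
$$v(a)=\sum_iv_i\xi_i^a,\qquad w(v)=v(1)v(2)\cdots v(6).$$

**Lemma 4.** For $v_1,\dots,v_n\in\mathbb R^n$: $\;\langle w(v_1)\cdots w(v_n)\rangle_n=\det(v_1,\dots,v_n)^6$.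

*Proof.* The element $\prod_j\prod_av_j(a)$ is a product of $6n$ odd elements, listed column by column. Listing them copy by copy instead gives $\varepsilon_n\prod_a\prod_jv_j(a)$, where the sign $\varepsilon_n=\pm1$ depends only on $n$. For each $a$, the displayed identity gives $\prod_jv_j(a)=\det(v_1,\dots,v_n)\,\xi_1^a\cdots\xi_n^a$. It remains to rearrange $\prod_a\prod_i\xi_i^a$ into $\prod_i\prod_a\xi_i^a=\sigma_1\cdots\sigma_n$. This is the inverse of the previous rearrangement, with $i$ in the role of $j$, so it has the same sign $\varepsilon_n$. The total is $\varepsilon_n^2\det^6=\det^6$. $\square$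

If $v_1,\dots,v_n$ are independent random columns with independent entries having finite sixth moments, every coefficient of $\prod_jw(v_j)$ is a sum of products over $j$ of monomials of degree six in the entries of column $j$. These are integrable, and the expectation factorizes over columns. Hence
$$\mathbb E\det(v_1,\dots,v_n)^6=\big\langle\mathbb E w(v_1)\cdots\mathbb E w(v_n)\big\rangle_n . \tag{8}$$
Each column now enters only through the single even element $\mathbb E w(v)$.

## 5. The mean of one column: pairs, triples and the Pfaffian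

We need $\mathbb Ew(v)$ in a form that can be multiplied. Sorting $\mathbb E[v_{i_1}\cdots v_{i_6}]$ by which indices coincide, with moments as weights, produces sums over *distinct* rows, such as $m_4m_2\sum_{i\neq j}$, and these are not products of simpler sums. With cumulants the distinctness condition disappears. Set $\delta_B=\sum_{i=1}^n\xi_i^B$ and define the following even elements.

For a pair $e=\{\alpha<\beta\}\subset[6]$ (there are $15$), let $q_{e,i}=\xi_i^\alpha\xi_i^\beta$, $Q_e=\sum_iq_{e,i}=\delta_e$ and $D_e=s_e\delta_{e^c}$, where the sign $s_e$ is defined by $\xi_i^{e^c}\xi_i^e=s_e\sigma_i$. For example, $s_{\{1,2\}}=1$, and $s_{\{1,3\}}=-1$ because $\xi_i^{\{2,4,5,6\}}\xi_i^1\xi_i^3=\xi_i^1\xi_i^3\xi_i^2\xi_i^4\xi_i^5\xi_i^6=-\sigma_i$.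

For a splitting $\tau=\{B,B'\}$ of $[6]$ into two triples (there are $10$), let $C_\tau=s_\tau\delta_B\delta_{B'}$, where $\xi_i^B\xi_i^{B'}=s_\tau\sigma_i$. Exchanging $B$ and $B'$ changes the sign of $s_\tau$ and that of $\delta_B\delta_{B'}$, because triples are odd; so $C_\tau$ is well defined. Also let $S=\sum_i\sigma_i$.

**Definition (the $6\times6$ Pfaffian).** For a perfect matching $M$ of $[6]$ (there are $15$) define the sign $s_M$ by $\prod_{e\in M}q_{e,i}=s_M\sigma_i$. Put $\mathrm{Pf}(x)=\sum_Ms_M\prod_{e\in M}x_e$, a homogeneous cubic polynomial in fifteen commuting variables $x_e$, and $\mathsf P=\mathrm{Pf}(Q)$.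

For example, $\{12,34,56\}$ has sign $+1$ and $\{13,24,56\}$ has sign $-1$. Since the $Q_e$ are even, they commute, and substituting them into polynomials in $R[x_e]$ makes sense.

**Lemma 5.** If $v$ has i.i.d. centered entries with finite sixth moment, then
$$\mathbb E\,w(v)=\kappa_2^3\,\mathsf P+\kappa_2\kappa_4\sum_eD_eQ_e+\kappa_3^2\sum_\tau C_\tau+\kappa_6S .$$

*Proof.* We have $\mathbb Ew(v)=\sum_{i_1,\dots,i_6}\mathbb E[v_{i_1}\cdots v_{i_6}]\,\xi^1_{i_1}\cdots\xi^6_{i_6}$. For given indices, let $L_1,L_2,\dots$ be the sets of positions on which $i$ is constant. By independence the expectation is $\prod_sm_{|L_s|}$. Writing each $m_{|L_s|}$ as a sum over partitions of $L_s$ by the moment–cumulant formula and multiplying out, we obtain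
$$\mathbb E[v_{i_1}\cdots v_{i_6}]=\sum_{\pi}\prod_{B\in\pi}\kappa_{|B|},$$
the sum over all set partitions $\pi$ of $[6]$ such that $i$ is constant on each block of $\pi$. Different blocks may carry the same index.

Now exchange the sums. Fix $\pi=\{B_1,\dots,B_r\}$, and sum over all choices of a row $j_s$ for each block, without any condition. Collecting the generators block by block turns $\xi^1_{i_1}\cdots\xi^6_{i_6}$ into $\mathrm{sgn}\cdot\xi_{j_1}^{B_1}\cdots\xi_{j_r}^{B_r}$, where the sign is that of the rearrangement, that is, $\xi_i^{B_1}\cdots\xi_i^{B_r}=\mathrm{sgn}\cdot\sigma_i$. Summing over rows gives $\mathrm{sgn}\cdot\delta_{B_1}\cdots\delta_{B_r}\prod_s\kappa_{|B_s|}$.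

As $\kappa_1=0$, only partitions without singletons contribute. Type $2{+}2{+}2$ runs over the matchings $M$ and gives $\kappa_2^3\sum_Ms_M\prod_{e\in M}Q_e=\kappa_2^3\mathsf P$. Type $4{+}2$, with blocks $e^c,e$, gives $\kappa_4\kappa_2\sum_es_e\delta_{e^c}\delta_e=\kappa_2\kappa_4\sum_eD_eQ_e$. Type $3{+}3$ gives $\kappa_3^2\sum_\tau C_\tau$, and type $6$ gives $\kappa_6S$. $\square$

For $n=1$ the lemma is (3). Each matching contributes $s_M\cdot s_M\sigma_1$, so $\mathsf P=15\sigma_1$. In the same way $\sum_eD_eQ_e=15\sigma_1$, $\sum_\tau C_\tau=10\sigma_1$ and $S=\sigma_1$, while $\mathbb Ew(v)=m_6\sigma_1$.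

With (8), the problem is now to compute top coefficients of products of these four kinds of terms.

## 6. Removing a row: the operator $\mathrm{Pf}(\partial)$

We first handle elements built from the pairs $Q_e$ alone. Write $\partial_e=\partial/\partial x_e$ and $\partial=(\partial_e)_e$, and let $\mathrm{Pf}(\partial)$ be the differential operator obtained by putting $\partial_e$ for $x_e$.

**Lemma 6.** For $g\in R[x_e]$ and $m\ge0$: $\;\langle g(Q)\rangle_m=\big[\mathrm{Pf}(\partial)^mg\big](0)$.

*Proof.* We split off row $m$. Write $Q_e=Q'_e+q_{e,m}$, where $Q'_e$ involves only rows below $m$. Taylor's formula is an exact finite identity for polynomials in commuting quantities, so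
$$g(Q)=\sum_\alpha(\partial^\alpha g)(Q')\,\frac{q_{\cdot,m}^\alpha}{\alpha!},\qquad q_{\cdot,m}^\alpha=\prod_eq_{e,m}^{\alpha_e}.$$
Only terms containing all six generators of row $m$ reach the top monomial. As $q_{\cdot,m}^\alpha$ has degree $2|\alpha|$ in row $m$, this forces $|\alpha|=3$. The product is nonzero only if the three pairs are disjoint, so $\alpha$ is the indicator of a perfect matching $M$. Then $\alpha!=1$ and $q_{\cdot,m}^\alpha=s_M\sigma_m$. Therefore
$$\langle g(Q)\rangle_m=\Big\langle\sum_Ms_M\Big(\prod_{e\in M}\partial_e\,g\Big)(Q)\Big\rangle_{m-1}=\big\langle(\mathrm{Pf}(\partial)g)(Q)\big\rangle_{m-1}.$$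
Iterate down to $\langle g(Q)\rangle_0=g(0)$. $\square$

Applied to $g=\mathrm{Pf}^N$, this produces the number $[\mathrm{Pf}(\partial)^N\mathrm{Pf}^N](0)$. For $N=1$ it is $\sum_Ms_M^2=15$. For general $N$ a direct expansion looks unpleasant, but probability has already computed it.

**Lemma 7.** $\big[\mathrm{Pf}(\partial)^N\mathrm{Pf}(x)^N\big](0)=c_N=\dfrac{N!\,(N+2)!\,(N+4)!}{48}$.

*Proof.* For a standard Gaussian column $\kappa_2=1$ and $\kappa_3=\kappa_4=\kappa_6=0$, so Lemma 5 gives $\mathbb Ew=\mathsf P$. By (8), $c_N=\mathbb E(\det G_N)^6=\langle\mathsf P^N\rangle_N$. By Lemma 6 with $g=\mathrm{Pf}^N$ and $m=N$, this is the left side. The value is Lemma 2. $\square$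

## 7. Rows that meet a triple, a quadruple or a full block

Now we allow the other factors. Each of them will turn out to use up one row. The triples need care, because $C_\tau$ is a double sum over rows.

**Lemma 8.** $C_\tau^2=0$.

*Proof.* $\delta_B$ is homogeneous of odd degree, so $\delta_B^2=0$ and $C_\tau^2=\pm\delta_B^2\delta_{B'}^2=0$. $\square$

**Lemma 9 (row removal).** Let $l\ge0$, let $\Theta$ be a set of splittings of $[6]$ into two triples, let $k=(k_e)\in\mathbb Z_{\ge0}^{15}$ and $f\in R[x_e]$. Put $r=l+|\Theta|+|k|$. If $r\le n$, then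
$$\Big\langle S^l\prod_{\tau\in\Theta}C_\tau\prod_eD_e^{k_e}\;f(Q)\Big\rangle_n=\frac{n!}{(n-r)!}\,\big\langle(\partial^kf)(Q)\big\rangle_{n-r}.$$

*Proof.* **Step 1: which blocks can share a row.** Expand every factor into its rows: $S$ into the $\sigma_i$, each $D_e$ into the $s_e\xi_i^{e^c}$, each $C_\tau$ into the $s_\tau\xi_i^B\xi_{i'}^{B'}$, and $f(Q)$ into monomials in the $q_{e,i}$. A term reaches the top monomial only if each generator is used exactly once. So in every row the blocks used there partition the six generators. The block sizes lie in $\{2,3,4,6\}$, and the only ways to write $6$ with such parts are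
$$6,\qquad 4+2,\qquad 3+3,\qquad 2+2+2 .$$

**Step 2: the triples become diagonal.** Suppose row $i$ contains a triple $\xi_i^B$ from $C_\tau$. By Step 1 the row consists of $\xi_i^B$ and exactly one more triple, $\xi_i^{B'}$ with $B'=B^c$. That triple comes from some $C_{\tau'}$ with $B'\in\tau'$, so $\tau'=\{B,B^c\}=\tau$. The elements of $\Theta$ are distinct, so it comes from the same factor $C_\tau$, whence $i=i'$. Thus only the diagonal terms of $C_\tau$ matter, and $C_\tau$ may be replaced by $s_\tau\sum_i\xi_i^B\xi_i^{B'}=\sum_i\sigma_i$, since $s_\tau^2=1$.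

**Step 3: counting rows.** Now each of the $r$ factors $S$, $C_\tau$, $D_e$ (counted with multiplicity) places a single block, of size $6$ or $4$, in one row. By Step 1 no two of these blocks share a row. So the factors occupy $r$ distinct rows, and there are $n!/(n-r)!$ ways to assign rows to the factors. Fix one assignment.

**Step 4: clearing the occupied rows.** We process the occupied rows one after the other. For an occupied row $i$ write $Q_e=Q_e^{(i)}+q_{e,i}$, where $Q^{(i)}$ omits row $i$. If the row carries $\sigma_i$, then $\sigma_iq_{e,i}=0$ for all $e$, so $\sigma_if(Q)=\sigma_if(Q^{(i)})$. If it carries $s_e\xi_i^{e^c}$, expand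
$$f(Q)=\sum_\alpha(\partial^\alpha f)(Q^{(i)})\,\frac{q_{\cdot,i}^\alpha}{\alpha!}.$$
No other factor contains generators of row $i$, so $q_{\cdot,i}^\alpha$ must supply exactly the two generators in $\xi_i^e$. Its degree in row $i$ is $2|\alpha|$, so $\alpha$ is the unit vector at some pair, and this pair must be $e$. What is left is
$$s_e\xi_i^{e^c}\,q_{e,i}\,(\partial_ef)(Q^{(i)})=\sigma_i\,(\partial_ef)(Q^{(i)}),$$
because $\xi_i^{e^c}\xi_i^e=s_e\sigma_i$ and $s_e^2=1$. All elements involved are even, hence central, so no further signs arise. After all $r$ rows, each $D_e$ has applied one $\partial_e$. What remains is the product of the $\sigma_i$ over the occupied rows times $(\partial^kf)(Q)$ taken over the other $n-r$ rows. After renumbering those rows, its top coefficient is $\langle(\partial^kf)(Q)\rangle_{n-r}$, the same for every assignment. $\square$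

The distinctness of the splittings in Step 2 cannot be dropped. Take $C_\tau^2$ with $n=2$. The diagonal terms alone would give $(\sigma_1+\sigma_2)^2=2\sigma_1\sigma_2$. But there are also two off-diagonal terms,
$$\xi_1^B\xi_2^{B'}\,\xi_2^B\xi_1^{B'}=\xi_1^B\xi_1^{B'}\,\xi_2^{B'}\xi_2^B=(s_\tau\sigma_1)(-s_\tau\sigma_2)=-\sigma_1\sigma_2$$
and the one with rows exchanged, which equals the same. The total is $0$, as Lemma 8 demands. This is why the factor in the theorem is the polynomial $(1+m_3^2t)^{10}$, and why (5) contains $45\kappa_3^4=\binom{10}2\kappa_3^4$.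

## 8. Summing over multiplicities

The next statement multiplies out a power of $\mathbb Ew$ and evaluates every term by Lemma 9. It is stated with free coefficients $a,b,c,d$.

**Proposition 10.** Let $a,b,c,d\in R$, $T=a\mathsf P+b\sum_eD_eQ_e+c\sum_\tau C_\tau+dS$, and $n=p+q$ with $p,q\ge0$. Then
$$\frac{\langle T^p\,\mathsf P^q\rangle_n}{n!\,p!}=[s^p]\;e^{ds}(1+cs)^{10}\sum_{h\ge0}\frac{(as)^h}{h!}\,\frac{c_{h+q}}{(h+q)!}\,(1-bs)^{-15-3(h+q)} .$$

*Proof.* **Step 1: expand the power.** All terms of $T$ are even and commute. In the multinomial theorem let $h$ be the exponent of $a\mathsf P$, $k_e$ that of $bD_eQ_e$ and $l$ that of $dS$. The exponent of each $cC_\tau$ is $0$ or $1$ by Lemma 8; let $\Theta$ be the set of $\tau$ with exponent $1$. Then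
$$\frac{T^p}{p!}=\sum_{h+|k|+|\Theta|+l=p}\frac{(a\mathsf P)^h}{h!}\,\prod_e\frac{(bD_eQ_e)^{k_e}}{k_e!}\;c^{|\Theta|}\prod_{\tau\in\Theta}C_\tau\;\frac{d^lS^l}{l!}.$$

**Step 2: remove the rows.** Multiply by $\mathsf P^q$ and put $N=h+q$. The part made of pairs is $f(Q)$ with $f=x^k\,\mathrm{Pf}(x)^N$. In Lemma 9, $r=|k|+|\Theta|+l=p-h\le n$ and $n-r=q+h=N$. With Lemma 6, and writing $k!=\prod_ek_e!$,
$$\frac{\langle T^p\mathsf P^q\rangle_n}{n!\,p!}=\sum_{h+|k|+|\Theta|+l=p}\frac{a^h}{h!}\,b^{|k|}\,c^{|\Theta|}\,\frac{d^l}{l!}\;\frac1{N!}\Big[\mathrm{Pf}(\partial)^N\,\frac{\partial^k\big(x^k\,\mathrm{Pf}(x)^N\big)}{k!}\Big](0).$$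

**Step 3: sum over $l$ and $\Theta$.** Mark the total by $s^p$, so that the constraint $h+|k|+|\Theta|+l=p$ becomes the extraction of $[s^p]$. The sum over $l$ is $e^{ds}$. The sum over subsets $\Theta$ of the ten splittings is $(1+cs)^{10}$.

**Step 4: sum over $k$.** The operator "multiply by $x^k$, apply $\partial^k$, divide by $k!$" is diagonal on monomials:
$$\frac{\partial^kx^k}{k!}\,x^\alpha=\prod_e\frac{(\alpha_e+k_e)!}{\alpha_e!\,k_e!}\,x^\alpha=\prod_e\binom{\alpha_e+k_e}{k_e}\,x^\alpha .$$
Since $\sum_{j\ge0}\binom{\alpha+j}{j}y^j=(1-y)^{-\alpha-1}$, and there are fifteen pairs,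
$$\sum_k(bs)^{|k|}\,\frac{\partial^kx^k}{k!}\,x^\alpha=\prod_e(1-bs)^{-\alpha_e-1}\,x^\alpha=(1-bs)^{-15-|\alpha|}\,x^\alpha .$$
The scalar depends only on the degree $|\alpha|$, and $\mathrm{Pf}^N$ is homogeneous of degree $3N$. So the sum over $k$ gives the factor $(1-bs)^{-15-3N}$ and leaves $[\mathrm{Pf}(\partial)^N\mathrm{Pf}^N](0)=c_N$, by Lemma 7. $\square$

## 9. Proof of the formula for $F_6(t,\omega)$

*Proof of Theorem 1.* Fix $p,q\ge0$ and $n=p+q$. Apply (8) to the $n$ columns of $[U|G]$. By Lemma 5 with $\kappa_2=1$ and $\kappa_3=m_3$, each of the $p$ columns of $U$ contributes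
$$T=\mathsf P+\kappa_4\sum_eD_eQ_e+m_3^2\sum_\tau C_\tau+\kappa_6S ,$$
and each of the $q$ Gaussian columns contributes $\mathsf P$. With Lemma 3,
$$c_q\,f_6(n,p)=\mathbb E\det[U|G]^6=\langle T^p\,\mathsf P^q\rangle_n .$$
Use Proposition 10 with $R=\mathbb R$, $a=1$, $b=\kappa_4$, $c=m_3^2$, $d=\kappa_6$, and multiply both sides by $q!/c_q$:
$$\frac{q!\,f_6(n,p)}{n!\,p!}=\frac{q!}{c_q}\,[t^p]\;e^{\kappa_6t}(1+m_3^2t)^{10}\sum_{h\ge0}\frac{t^h}{h!}\,\frac{c_{h+q}}{(h+q)!}\,(1-\kappa_4t)^{-15-3(h+q)} .$$
By Lemma 2,
$$\frac{q!}{c_q}=\frac{48}{(q+2)!\,(q+4)!},\qquad\frac{c_N}{N!}=\frac{(N+2)!\,(N+4)!}{48}.$$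
Inserting these gives exactly (7). To return to the series, multiply by $t^p\omega^q$ and sum over all $p,q\ge0$. The left side becomes $F_6(t,\omega)$, since $q=n-p$, and so
$$F_6(t,\omega)=\frac{e^{\kappa_6t}(1+m_3^2t)^{10}}{(1-\kappa_4t)^{15}}\sum_{q,h\ge0}\frac{t^h\omega^q\,(h+q+2)!\,(h+q+4)!}{h!\,(q+2)!\,(q+4)!\,(1-\kappa_4t)^{3(h+q)}} .$$
Rename $h$ as $p$ and $h+q$ as $n$, and put $1-\kappa_4t=1+3t-m_4t$ and $\kappa_6=m_6-15m_4-10m_3^2+30$. This is the formula of Theorem 1. $\blacksquare$

## 10. Columns with different laws, explicit values, and laws with the same series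

The argument never used that the columns of $U$ have the same law, nor that the variance is $1$. To allow different columns we give each one its own marker variable $z_j$.

**Theorem 11.** Let $U$ be $n\times p$ with $0\le p\le n$, $q=n-p$, and independent entries. Let the entries of column $j$ be i.i.d. with mean $0$, finite sixth moment and cumulants $v_j=\kappa_2^{(j)}\ge0,\ \kappa_3^{(j)},\kappa_4^{(j)},\kappa_6^{(j)}$. Put $a=\sum_jz_jv_j^3$, $b=\sum_jz_jv_j\kappa_4^{(j)}$, $c=\sum_jz_j(\kappa_3^{(j)})^2$, $d=\sum_jz_j\kappa_6^{(j)}$. Then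
$$\mathbb E(\det U^\top U)^3=\frac{n!}{q!}\,[z_1\cdots z_p]\;e^{d}(1+c)^{10}\sum_{h\ge0}\frac{a^h\,(h+q+2)!\,(h+q+4)!}{h!\,(q+2)!\,(q+4)!}\,(1-b)^{-15-3(h+q)} .$$

*Proof.* **Step 1: one element per column.** Let
$$T_j=v_j^3\,\mathsf P+v_j\kappa_4^{(j)}\sum_eD_eQ_e+(\kappa_3^{(j)})^2\sum_\tau C_\tau+\kappa_6^{(j)}S .$$
By Lemma 5 this is the mean of $w$ for column $j$. Lemma 3 and (8) give $c_q\,\mathbb E(\det U^\top U)^3=\langle T_1\cdots T_p\,\mathsf P^q\rangle_n$.

**Step 2: pass to a power.** Take $R=\mathbb R[z_1,\dots,z_p]$ and $T=\sum_jz_jT_j=a\mathsf P+b\sum_eD_eQ_e+c\sum_\tau C_\tau+dS$. The $T_j$ commute, so the coefficient of $z_1\cdots z_p$ in $T^p$ is $p!\,T_1\cdots T_p$. Since $\langle\cdot\rangle_n$ is $R$-linear, $\langle T_1\cdots T_p\mathsf P^q\rangle_n=[z_1\cdots z_p]\,\langle T^p\mathsf P^q\rangle_n/p!$, and Proposition 10 applies to the right side.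

**Step 3: drop the variable $s$.** As $a,b,c,d$ are homogeneous linear in the $z_j$, the coefficient of $s^p$ in the series of Proposition 10 is homogeneous of degree $p$ in $z$. So the series at $s=1$ is a well-defined formal power series in $z$, and its coefficient of $z_1\cdots z_p$ comes from the coefficient of $s^p$ only. Therefore
$$\mathbb E(\det U^\top U)^3=\frac{n!}{c_q}\,[z_1\cdots z_p]\;e^d(1+c)^{10}\sum_{h\ge0}\frac{a^h}{h!}\,\frac{c_{h+q}}{(h+q)!}\,(1-b)^{-15-3(h+q)} .$$
Inserting $c_{h+q}/(h+q)!=(h+q+2)!\,(h+q+4)!/48$ and $c_q=q!\,(q+2)!\,(q+4)!/48$ gives the claim. $\blacksquare$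

**Corollary 12.**

(a) For i.i.d. centered entries with any variance $m_2$ (and $m_6<\infty$),
$$F_6(t,\omega)=\frac{(1+m_3^2t)^{10}e^{\kappa_6t}}{(1-m_2\kappa_4t)^{15}}\sum_{n\ge0}\sum_{p=0}^n\frac{(m_2^3t)^p\,\omega^{n-p}(n+2)!\,(n+4)!}{p!\,(n-p+2)!\,(n-p+4)!\,(1-m_2\kappa_4t)^{3n}} .$$

(b) If $m_1=0$, $m_2=1$ and $q=n-p$, then
$$f_6(n,p)=\frac{n!\,p!}{q!}\sum_{h+k+j+l=p}\binom{10}{j}m_3^{2j}\,\frac{\kappa_6^{\,l}}{l!}\binom{14+3(h+q)+k}{k}\kappa_4^{\,k}\,\frac{(h+q+2)!\,(h+q+4)!}{h!\,(q+2)!\,(q+4)!} .$$

(c) Two laws with $m_1=0$, $m_2=1$, $m_6<\infty$ have the same series $F_6(t,\omega)$ if and only if they have the same $m_4$, $m_6$ and $|m_3|$. The three numbers $f_6(1,1)$, $f_6(2,1)$, $f_6(2,2)$ already determine these. In particular $F_6$ is the Gaussian series if and only if $m_3=0$, $m_4=3$, $m_6=15$.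

*Proof.* (a) By Lemma 5 the columns of $U$ now contribute $T$ with $a=m_2^3$, $b=m_2\kappa_4$, $c=m_3^2$, $d=\kappa_6$, and the Gaussian columns still contribute $\mathsf P$. With these values, Section 9 goes through line by line: $t^h$ is replaced by $(m_2^3t)^h$ and $1-\kappa_4t$ by $1-m_2\kappa_4t$.

(b) Expand (7), using $(1-x)^{-15-3N}=\sum_{k\ge0}\binom{14+3N+k}{k}x^k$ with $N=h+q$, the binomial series for $(1+m_3^2t)^{10}$ and the exponential series. Then collect $t^p$.

(c) By Theorem 1 the series depends only on $m_3^2$, $m_4$ and $m_6$, which gives one direction. For the other, $F_6$ determines all $f_6(n,p)$. By (1), $f_6(1,1)=m_6$ and $f_6(2,1)=2m_6+6m_4$; by (2), $f_6(2,2)=2m_6^2+30m_4^2-20m_3^4$. These three numbers determine $m_6$, then $m_4$, then $m_3^4$, that is, $|m_3|$. The Gaussian law has $m_3=0$, $m_4=3$, $m_6=15$, which gives the last statement. $\blacksquare$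

As to the hypotheses: the finiteness of $m_6$ is necessary, because $f_6(1,1)=m_6$. Centering is used in Lemma 5, where it removes all partitions with a singleton. It does affect the shape of the answer. If $m_1\ne0$, the terms $k=1$ and $k=5$ in (2) no longer vanish; together they contribute $-12\,m_1^2m_5^2$ to $f_6(2,2)$, so the fifth moment enters. The non-centered case is not treated here.
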